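# Isometry-invariant, metrically transitive extensions of Lebesgue measure of weight $2^{\mathfrak c}$

## 1. Invariance, transitivity and weight

**Theorem 1.** For every $n\ge 1$ there is an $Is_n$-invariant, $Is_n$-metrically transitive measure on $\mathbf R^n$ which extends the Lebesgue measure $\lambda_n$ and has weight $2^{\mathfrak c}$.

This answers, in ZFC and in the affirmative, a question posed in "Some Unsolved Problems In Measure Theory" (http://www.rmi.ge/proceedings/volumes/pdf/v162-5.pdf). Here is the vocabulary.

A *measure* on $\mathbf R^n$ is a nonnegative countably additive function $\mu$ on a $\sigma$-algebra $\mathrm{dom}(\mu)$ of subsets of $\mathbf R^n$. The letter $\lambda=\lambda_n$ denotes Lebesgue measure on the Lebesgue measurable sets, $Is_n$ is the group of all isometries of $\mathbf R^n$, and $\mathfrak c$ is the cardinality of the continuum.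

**Definition (extension).** $\mu$ *extends* $\lambda_n$ if $\mathrm{dom}(\lambda_n)\subseteq\mathrm{dom}(\mu)$ and $\mu(X)=\lambda_n(X)$ for all $X\in\mathrm{dom}(\lambda_n)$. Such a $\mu$ is $\sigma$-finite, because $\mathbf R^n$ is a countable union of cubes.

**Definition (invariance).** $\mu$ is *$Is_n$-invariant* if for all $g\in Is_n$ and $X\in\mathrm{dom}(\mu)$ we have $g(X)\in\mathrm{dom}(\mu)$ and $\mu(g(X))=\mu(X)$. Note that the domain has to be invariant as well.

**Definition (metric transitivity).** An $Is_n$-invariant $\mu$ is *$Is_n$-metrically transitive*, or *$Is_n$-ergodic*, if for every $X\in\mathrm{dom}(\mu)$ with $\mu(X)>0$ there is a countable family $\{g_k\}_{k<\omega}\subseteq Is_n$ with $\mu\big(\mathbf R^n\setminus\bigcup_k g_k(X)\big)=0$.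

The group matters here. If on $\mathbf R^2$ we allowed only horizontal translations, then $\lambda_2$ would not be transitive: the strip $\mathbf R\times[0,1]$ has positive measure, is carried to itself by every member of the group, and its complement is not null.

**Definition (weight).** The *weight* of a $\sigma$-finite $\mu$ is the density of its measure algebra, that is, of the metric space of classes of sets of finite measure with the metric $\mu(X\triangle Y)$. Equivalently, it is the least cardinality of a family $\mathcal A\subseteq\mathrm{dom}(\mu)$ such that for every $X\in\mathrm{dom}(\mu)$ with $\mu(X)<\infty$ and every $\varepsilon>0$ there is $Y\in\mathcal A$ with $\mu(X\triangle Y)<\varepsilon$.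

Two examples. The weight of $\lambda_n$ is $\omega$: finite unions of boxes with rational vertices approximate every set of finite measure. For the fair-coin product measure $\nu$ on $\{0,1\}^I$ with $I$ infinite, the sets $\{\omega:\omega(i)=1\}$, $i\in I$, lie at mutual distance $\nu(\omega(i)\ne\omega(j))=\tfrac12$, so no family of fewer than $|I|$ sets can come within distance $\varepsilon<\frac14$ of all of them; the weight is at least $|I|$.

Since $\mathbf R^n$ has only $2^{\mathfrak c}$ subsets, the weight of a measure on $\mathbf R^n$ is at most $2^{\mathfrak c}$. Theorem 1 says that this maximum is compatible with invariance and transitivity. Roughly, we must fit $2^{\mathfrak c}$ independent coin tosses onto the $\mathfrak c$ points of $\mathbf R^n$, in a way that all isometries respect.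

## 2. Lebesgue measure, and Lebesgue measure with one new set

**Lebesgue measure itself.** It is invariant and has weight $\omega$. It is also transitive; we isolate the reason because it returns later.

**Lemma 1.** Let $H$ be a countable dense subgroup of $\mathbf R^n$ and let $B$ be a Borel set with $B+h=B$ for all $h\in H$. If $\lambda(B)>0$, then $\lambda(B^c)=0$.

*Proof.* Suppose $\lambda(B^c)>0$. Take Borel sets $B'\subseteq B$ and $C'\subseteq B^c$ of finite positive measure. The function $z\mapsto\lambda((B'+z)\cap C')$ is continuous, because translation is continuous in $L^1(\lambda)$. For $z=h\in H$ we have $B'+h\subseteq B$, so it vanishes on $H$. As $H$ is dense, it vanishes identically. But by Fubini its integral is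
$$\iint 1_{B'}(y-z)\,1_{C'}(y)\,dy\,dz=\lambda(B')\lambda(C')>0,$$
a contradiction. $\square$

If $\lambda(X)>0$, choose a Borel $X_0\subseteq X$ of positive measure and apply Lemma 1 to $B=\bigcup_{h\in\mathbf Q^n}(X_0+h)$. So countably many translates of $X$ cover almost everything.

**One new set.** Next, enlarge the domain by a single non-measurable set $E$. There are $\mathfrak c$ compact sets of positive measure; enumerate them as $\{P_\xi:\xi<\mathfrak c\}$ and choose recursively $x_\xi,y_\xi\in P_\xi$, all distinct from one another and from all earlier choices. This is possible because each $P_\xi$ has $\mathfrak c$ points and fewer than $\mathfrak c$ are used up before stage $\xi$. Let $E=\{x_\xi:\xi<\mathfrak c\}$. Then $E$ and $E^c$ both meet every compact set of positive measure. For Borel $B_0,B_1$ put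
$$\mu_0\big((B_0\setminus E)\cup(B_1\cap E)\big)=\tfrac12\big(\lambda(B_0)+\lambda(B_1)\big).$$
This is well defined: if $(B_0,B_1)$ and $(B_0',B_1')$ give the same set, then $B_0\triangle B_0'$ misses $E^c$ and $B_1\triangle B_1'$ misses $E$, so neither contains a compact set of positive measure, and both are null.

A better way to see it: let $\Phi(x)=(x,1_E(x))\in\mathbf R^n\times\{0,1\}$. The new sets are the preimages $\Phi^{-1}(Z)$, where $Z=(B_0\times\{0\})\cup(B_1\times\{1\})$, and $\mu_0(\Phi^{-1}(Z))$ is the measure of $Z$ under $\lambda\times(\text{fair coin})$. All we needed was that *a set $Z$ of positive product measure has nonempty preimage*. We say then that the image of $\Phi$ is *thick*.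

**What goes wrong: translates of $E$.** Take $n=1$. Nothing forces $E+1$ to be measurable for the completion of $\mu_0$, and it can fail. Suppose the recursion is run so that all four values of the pair $(1_E(x),1_E(x-1))$ occur in each compact $P$ of positive measure (this is a special case of Step 1 below). If $E+1$ were measurable, it would agree with some $(B_0\setminus E)\cup(B_1\cap E)$ off a subset of a $\mu_0$-null set $(C_0\setminus E)\cup(C_1\cap E)$, where $\lambda(C_0)=\lambda(C_1)=0$; hence off a Lebesgue null set $M$. Choose a compact $P$ of positive measure, disjoint from a Borel null set containing $M$, with $P\subseteq B_1$ or $P\cap B_1=\emptyset$. Then $1_{E+1}(x)=1_E(x-1)$ is constant on $P\cap E$, whereas both values occur there. So invariance of the domain is a real problem.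

## 3. Invariant sets destroy transitivity; orbits as coordinates

A natural response is to use new sets that barely move: choose $E$ with $E\triangle g(E)$ negligible for each $g$. This settles invariance, and it is fatal for transitivity. Suppose $\mu$ is an invariant extension and $E\in\mathrm{dom}(\mu)$ satisfies $\mu(E)>0$, $\mu(E^c)>0$ and $\mu(E\triangle g(E))=0$ for all $g\in Is_n$. For any countable family $\{g_k\}$, the union $\bigcup_k g_k(E)$ exceeds $E$ only by a null set, so its complement has measure $\mu(E^c)>0$. Thus *no* such $E$ can be allowed. The new sets have to move a great deal under $G=Is_n$.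

So we go to the opposite extreme, and let all the translates of a new set be independent of each other. Given a function $f:\mathbf R^n\to\{0,1\}$, attach to $x$ not the one bit $f(x)$ but the whole array $(f(gx))_{g\in G}$. If $x$ is replaced by $hx$, the array becomes $(f(ghx))_{g}$: the same bits in permuted positions. A permutation of positions preserves the coin-tossing measure, so invariance will be automatic. With $\kappa$ functions $f_\alpha$ we use
$$\Phi(x)=(x,\omega_x)\in\mathbf R^n\times\{0,1\}^{\kappa\times G},\qquad \omega_x(\alpha,g)=f_\alpha(gx).$$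
Three tasks remain: to choose the $f_\alpha$ so that the image of $\Phi$ is thick, to prove transitivity, and to compute the weight.

Thickness imposes a condition on $G$. If some $g\ne\mathrm{id}$ fixed all points of a Borel set $P$ with $\lambda(P)>0$, then the coordinates $(\alpha,g)$ and $(\alpha,\mathrm{id})$ of $\omega_x$ would agree for all $x\in P$; the set $P\times\{\omega:\omega(\alpha,g)\ne\omega(\alpha,\mathrm{id})\}$ has product measure $\frac12\lambda(P)>0$ and empty preimage. So fixed sets must be null. This, and a bound on $|G|$, is nearly all that is needed.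

## 4. The theorem for groups with null fixed sets

Let $G$ be a group of homeomorphisms of $\mathbf R^n$ such that

* (G1) $|G|\le\mathfrak c$;
* (G2) every $g\in G$ maps $\lambda$-null sets to $\lambda$-null sets;
* (G3) $\mathrm{Fix}(g)=\{x:gx=x\}$ is $\lambda$-null for every $g\in G\setminus\{\mathrm{id}\}$;
* (G4) $G$ contains all translations (so $|G|=\mathfrak c$).

Write $tg$ for $t\circ g$ and $\tau_h$ for the translation $x\mapsto x+h$. The measure $B\mapsto\lambda(g(B))$ on Borel sets is $\sigma$-finite, since a homeomorphism maps bounded sets into compact sets. By (G2) for $g$ and $g^{-1}$ it has the same null sets as $\lambda$. By the Radon–Nikodym theorem there is a Borel function $J_g:\mathbf R^n\to(0,\infty)$ with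
$$\lambda(g(B))=\int_BJ_g\,d\lambda\qquad\text{for all Borel }B.$$
For instance, $g(x)=x+x^3$ on $\mathbf R$ has $J_g(x)=1+3x^2$.

**Theorem 2.** Let $G$ satisfy (G1)–(G4) and let $\kappa$ be a cardinal with $1\le\kappa\le2^{\mathfrak c}$. There is a complete measure $\mu$ on $\mathbf R^n$ extending $\lambda_n$ such that:

* (a) for $g\in G$ and $X\in\mathrm{dom}(\mu)$: $g(X)\in\mathrm{dom}(\mu)$ and $\mu(g(X))=\int_XJ_g\,d\mu$;
* (b) for every countable dense subgroup $H$ of $(\mathbf R^n,+)$ and every $X\in\mathrm{dom}(\mu)$ with $\mu(X)>0$: $\mu\big(\mathbf R^n\setminus\bigcup_{h\in H}(X+h)\big)=0$;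
* (c) the weight of $\mu$ is exactly $\max(\kappa,\mathfrak c)$.

**Theorem 2 implies Theorem 1.** Take $G=Is_n$ and $\kappa=2^{\mathfrak c}$. An isometry is $x\mapsto Ux+v$ with $U$ orthogonal, so there are $\mathfrak c$ of them; they preserve $\lambda$, so (G2) holds with $J_g\equiv1$; $\mathrm{Fix}(g)$ is the solution set of $(U-I)x=-v$, which for $g\neq\mathrm{id}$ is empty or a proper affine subspace, hence null; and translations are isometries. Now (a) is $Is_n$-invariance, (b) with $H=\mathbf Q^n$ gives metric transitivity (even with one countable family of translations that serves all $X$), and (c) gives weight $2^{\mathfrak c}$.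

## 5. Continuum many functions that realize all countable patterns

**Why the obvious recursion is too short.** To get thickness we must, for every compact $P$ of positive measure and all countable $J\subseteq\kappa$, $S\subseteq G$, realize every pattern $y\in\{0,1\}^{J\times S}$: there should be $x\in P$ with $f_\alpha(sx)=y(\alpha,s)$ on $J\times S$. In Section 2 we gave each task its own point. For $\kappa=2^{\mathfrak c}$ there are $(2^{\mathfrak c})^\omega=2^{\mathfrak c}$ choices of $J$ alone, and $\mathbf R^n$ has only $\mathfrak c$ points. So each point must serve many tasks at once. When we treat a point $x$ we decide all the values $f_\alpha(sx)$, $\alpha<\kappa$, $s\in S$; that is, we choose one function $d:\kappa\to\{0,1\}^S$. The next lemma says that $\mathfrak c$ such functions are enough for all patterns.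

**Lemma 2.** Let $|\Theta|\le2^{\mathfrak c}$ and $1\le|Y|\le\mathfrak c$. There is a set $\mathcal D$ of functions $\Theta\to Y$ with $|\mathcal D|\le\mathfrak c$ such that every function $p:J\to Y$ with $J\subseteq\Theta$ countable is the restriction of some $d\in\mathcal D$.

The idea is to treat the elements of $\Theta$ as subsets of $\mathbf R$: countably many sets can be told apart by their traces on a countable set of reals. For example, $\emptyset$, $(-\infty,0]$ and $(-\infty,1]$ have the distinct traces $\emptyset$, $\{0\}$ and $\{0,1\}$ on $C=\{0,1\}$.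

*Proof.* Since $|\mathcal P(\mathbf R)|=2^{\mathfrak c}$, we may assume $\Theta\subseteq\mathcal P(\mathbf R)$. Fix $y_*\in Y$. For a countable $C\subseteq\mathbf R$ and a function $q$ from a countable subset of $\mathcal P(C)$ to $Y$, define for $A\in\Theta$
$$d_{C,q}(A)=\begin{cases}q(A\cap C)&\text{if }A\cap C\in\mathrm{dom}(q),\\ y_*&\text{otherwise.}\end{cases}$$
Let $\mathcal D$ be the set of all $d_{C,q}$. There are $\mathfrak c$ countable sets $C$. For each, $|\mathcal P(C)|\le\mathfrak c$, so there are at most $\mathfrak c^\omega=\mathfrak c$ possible domains for $q$, and at most $\mathfrak c^\omega=\mathfrak c$ functions on each. So $|\mathcal D|\le\mathfrak c$.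

Given $p:J\to Y$ with $J$ countable, choose a point of $A\triangle A'$ for each pair $A\ne A'$ in $J$, and let $C$ be the countable set of chosen points. The map $A\mapsto A\cap C$ is injective on $J$: the point chosen for $A\neq A'$ lies in exactly one of the two traces. So $q(A\cap C)=p(A)$, $A\in J$, is a well-defined function on a countable subset of $\mathcal P(C)$, and $d_{C,q}|_J=p$. $\square$

## 6. The functions $f_\alpha$ and the thickness of the orbit coding

From here to the end of Section 9 we prove Theorem 2; $G$ and $\kappa$ are as in its statement.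

**Step 1 (choosing the functions).** *The purpose is to define $f_\alpha:\mathbf R^n\to\{0,1\}$ for all $\alpha<\kappa$ by a recursion of length only $\mathfrak c$.*

For each nonempty countable $S\subseteq G$ let $\mathcal D_S$ be the family from Lemma 2 for $\Theta=\kappa$ and $Y=\{0,1\}^S$; here $|Y|\le\mathfrak c$. Let $\mathcal T$ be the set of triples $(P,S,d)$ with $P\subseteq\mathbf R^n$ compact, $\lambda(P)>0$, $S\subseteq G$ nonempty and countable, and $d\in\mathcal D_S$. A closed set is determined by the rational balls it misses, so there are $\mathfrak c$ sets $P$ (closed balls already give $\mathfrak c$). There are at most $\mathfrak c^\omega=\mathfrak c$ sets $S$ and at most $\mathfrak c$ functions $d$ for each. So $|\mathcal T|=\mathfrak c$, and we enumerate $\mathcal T=\{(P_\xi,S_\xi,d_\xi):\xi<\mathfrak c\}$.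

By recursion on $\xi$ choose $x_\xi\in P_\xi$ such that

1. the points $sx_\xi$, $s\in S_\xi$, are pairwise distinct;
2. $sx_\xi\ne tx_\eta$ for all $s\in S_\xi$, $\eta<\xi$, $t\in S_\eta$.

This is possible. Condition 1 fails exactly for $x_\xi$ in $\bigcup_{s\ne s'}\mathrm{Fix}(s^{-1}s')$ with $s,s'\in S_\xi$. Each of these countably many sets is closed and, by (G3), null. So what is left of $P_\xi$ is a Borel set of positive measure; it contains an uncountable compact set and therefore has $\mathfrak c$ points. Condition 2 excludes only the points $s^{-1}tx_\eta$, at most $|\xi|\cdot\omega<\mathfrak c$ of them. So a choice remains.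

Now put
$$f_\alpha(sx_\xi)=d_\xi(\alpha)(s)\qquad(\xi<\mathfrak c,\ s\in S_\xi,\ \alpha<\kappa),$$
and $f_\alpha=0$ at all other points. By 1 and 2 every point is of the form $sx_\xi$ with $s\in S_\xi$ for at most one pair $(\xi,s)$, so the definition is unambiguous.

**Step 2 (thickness).** *The purpose is to show that the image of the coding map meets every set of positive product measure.*

Let $\Omega=\{0,1\}^{\kappa\times G}$ with product $\sigma$-algebra $\mathcal B$ and fair-coin product measure $\nu$. Let $\mathcal E=\mathrm{Bor}(\mathbf R^n)\otimes\mathcal B$, $m=\lambda\times\nu$, and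
$$\Phi:\mathbf R^n\to\mathbf R^n\times\Omega,\qquad\Phi(x)=(x,\omega_x),\qquad\omega_x(\alpha,g)=f_\alpha(gx).$$

Every $Z\in\mathcal E$ *depends on countably many coordinates*: there are a countable $I\subseteq\kappa\times G$ and a Borel $Z_0\subseteq\mathbf R^n\times\{0,1\}^I$ with $(x,\omega)\in Z\iff(x,\omega|_I)\in Z_0$. Indeed the sets with this property form a $\sigma$-algebra (for countably many sets, take the union of their $I$'s) that contains all $B\times C$ with $B$ Borel and $C$ a finite-coordinate cylinder. Enlarging $I$, we may take $I=J\times S$ with $J\subseteq\kappa$, $S\subseteq G$ nonempty and countable.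

**Claim A.** If $Z\in\mathcal E$ and $m(Z)>0$, then $\Phi^{-1}(Z)\ne\emptyset$.

*Proof.* Take $J,S,Z_0$ as above. By Fubini on $\mathbf R^n\times\{0,1\}^{J\times S}$ there is $y\in\{0,1\}^{J\times S}$ for which the Borel set $\{x:(x,y)\in Z_0\}$ has positive measure. It contains a compact $P$ with $\lambda(P)>0$. By Lemma 2, applied to $\alpha\mapsto y(\alpha,\cdot)$ on the countable set $J$, there is $d\in\mathcal D_S$ with $d(\alpha)(s)=y(\alpha,s)$ for all $\alpha\in J$, $s\in S$. The triple $(P,S,d)$ is $(P_\xi,S_\xi,d_\xi)$ for some $\xi$. Then $x_\xi\in P$, and for $(\alpha,s)\in J\times S$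
$$\omega_{x_\xi}(\alpha,s)=f_\alpha(sx_\xi)=d(\alpha)(s)=y(\alpha,s).$$
So $(x_\xi,\omega_{x_\xi}|_{J\times S})=(x_\xi,y)\in Z_0$, that is, $\Phi(x_\xi)\in Z$. $\square$

## 7. The pulled-back measure and its transformation law

**Step 3 (the measure).** *The purpose is to transport $m$ to $\mathbf R^n$ through $\Phi$.*

Let $\mathcal A=\{\Phi^{-1}(Z):Z\in\mathcal E\}$, a $\sigma$-algebra, and put $\mu_0(\Phi^{-1}(Z))=m(Z)$.

*Well defined:* if $\Phi^{-1}(Z)=\Phi^{-1}(Z')$, then $\Phi^{-1}(Z\triangle Z')=\emptyset$, so $m(Z\triangle Z')=0$ by Claim A, and $m(Z)=m(Z')$.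

*Countably additive:* if the sets $\Phi^{-1}(Z_i)$ are pairwise disjoint, then $\Phi^{-1}(Z_i\cap Z_j)=\emptyset$ for $i\ne j$, so $m(Z_i\cap Z_j)=0$ by Claim A. Hence $\mu_0\big(\bigcup_i\Phi^{-1}(Z_i)\big)=m\big(\bigcup_iZ_i\big)=\sum_im(Z_i)$.

Let $\mu$ be the completion of $\mu_0$. For Borel $B$ we have $B=\Phi^{-1}(B\times\Omega)$ and $\mu(B)=m(B\times\Omega)=\lambda(B)$. A Lebesgue measurable set differs from a Borel set by a subset of a Borel null set; since $\mu$ is complete, it lies in $\mathrm{dom}(\mu)$ with the correct measure. So $\mu$ extends $\lambda_n$. By construction the image of $\mu_0$ under $\Phi$ is $m$, so for every $\mathcal E$-measurable $u\ge0$ and $Z\in\mathcal E$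
$$\int_{\Phi^{-1}(Z)}u\circ\Phi\,d\mu=\int_Zu\,dm.\tag{1}$$

**Step 4 (proof of (a)).** *The purpose is to show that $g$ on $\mathbf R^n$ corresponds to a well-behaved map upstairs.*

For $g\in G$ define
$$(g\omega)(\alpha,t)=\omega(\alpha,tg),\qquad\hat g(x,\omega)=(gx,g\omega).$$
This is an action: for $g,g'\in G$,
$$(g(g'\omega))(\alpha,t)=(g'\omega)(\alpha,tg)=\omega(\alpha,tgg')=((gg')\omega)(\alpha,t),\quad\text{so}\quad\hat g\,\widehat{g'}=\widehat{gg'}.\tag{2}$$
The map $\omega\mapsto g\omega$ permutes coordinates by the bijection $(\alpha,t)\mapsto(\alpha,tg)$ of $\kappa\times G$, so it is a bimeasurable bijection that preserves $\nu$. Since $g$ is a homeomorphism, $\hat g$ is a bimeasurable bijection of $\mathbf R^n\times\Omega$, with inverse $\widehat{g^{-1}}$ by (2).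

From $\omega_{gx}(\alpha,t)=f_\alpha(tgx)=\omega_x(\alpha,tg)$ we read off $\omega_{gx}=g\omega_x$, that is, $\Phi\circ g=\hat g\circ\Phi$. Hence for $y=gx$: $x\in\Phi^{-1}(Z)$ iff $\Phi(x)\in Z$ iff $\hat g\Phi(x)\in\hat gZ$ iff $\Phi(y)\in\hat gZ$. So
$$g(\Phi^{-1}(Z))=\Phi^{-1}(\hat gZ)\qquad(Z\in\mathcal E).\tag{3}$$

Next,
$$m(\hat gZ)=\int_ZJ_g(x)\,dm(x,\omega)\qquad(Z\in\mathcal E).\tag{4}$$
Both sides are measures in $Z$. On a rectangle $B\times C$ the left side is $m(gB\times gC)=\lambda(gB)\nu(C)$ and the right side is $\nu(C)\int_BJ_g\,d\lambda$, the same number. Both are finite on $B_i\times\Omega$, where $(B_i)$ is a countable partition of $\mathbf R^n$ into bounded Borel sets. Rectangles inside $B_i\times\Omega$ form a $\pi$-system that generates $\mathcal E$ there, so by the $\pi$–$\lambda$ theorem both sides agree on each $B_i\times\Omega$, and hence on $\mathcal E$.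

For $X=\Phi^{-1}(Z)\in\mathcal A$ we combine (3), (4) and (1) with $u(x,\omega)=J_g(x)$, so that $u\circ\Phi=J_g$:
$$\mu(g(X))=\mu(\Phi^{-1}(\hat gZ))=m(\hat gZ)=\int_ZJ_g\,dm=\int_XJ_g\,d\mu .$$
In particular $g$ maps $\mu_0$-null sets of $\mathcal A$ to $\mu_0$-null sets of $\mathcal A$. A general $X\in\mathrm{dom}(\mu)$ is $X'\cup N$ with $X'\in\mathcal A$ and $N$ contained in a $\mu_0$-null set of $\mathcal A$. Then $g(X)=g(X')\cup g(N)$ with $g(N)$ again contained in such a null set, and (a) holds for $X$.

## 8. Transitivity: Fourier coefficients along a dense subgroup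

By (3), transitivity of $\mu$ is a statement about the maps $\hat h=\widehat{\tau_h}$, $h\in H$, on $\mathbf R^n\times\Omega$. We would like to say: $H$ acts ergodically on $\mathbf R^n$ (Lemma 1), it shuffles the coordinates of $\Omega$ thoroughly, so it acts ergodically on the product. But ergodicity of the two factors alone is not enough. An irrational rotation of the circle is ergodic, yet acting diagonally on the torus it preserves every set $\{(x,y):x-y\in A\}$. Something stronger about the action on $\Omega$ must be used.

It is this. Let $W$ be invariant and expand $1_W(x,\cdot)$ in the characters of $\Omega$. Take the character of a single coordinate $(\alpha,\mathrm{id})$. Invariance will show that its coefficient at $x+h$ equals the coefficient at $x$ of the *different* coordinate $(\alpha,\tau_h)$. So the values of one coefficient along $x+H$ are different coefficients of one function bounded by $1$, and they are square-summable. But $H$ is dense, so it has infinitely many elements near $0$, and a function that is nonzero somewhere (in the average sense) is about as large at infinitely many of these nearby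 translates. Hence the coefficient must vanish.

**Step 5 (proof of (b)).** *The purpose is to make this precise.* Let $H$ be a countable dense subgroup of $\mathbf R^n$. For $h\in H$ write $\hat h=\widehat{\tau_h}$ and $h\omega=\tau_h\omega$.

**Claim B.** If $W\in\mathcal E$, $\hat hW=W$ for all $h\in H$, and $m(W)>0$, then $m(W^c)=0$.

*Proof. The characters.* For finite $F\subseteq\kappa\times G$ let $w_F(\omega)=\prod_{i\in F}(-1)^{\omega(i)}$. Since $w_Fw_{F'}=w_{F\triangle F'}$ and, by independence, $\int w_F\,d\nu=0$ for $F\ne\emptyset$, the $w_F$ are orthonormal in $L^2(\nu)$. For each $I\subseteq\kappa\times G$, the $w_F$ with $F\subseteq I$ form an orthonormal basis of the subspace of functions depending only on coordinates in $I$. For, if $K\subseteq I$ is finite and $y\in\{0,1\}^K$, the indicator of $\{\omega:\omega|_K=y\}$ is $\prod_{i\in K}\frac12\big(1+(-1)^{y(i)}(-1)^{\omega(i)}\big)$, a linear combination of $w_F$ with $F\subseteq K$; and the finite-coordinate cylinders over $I$ form an algebra that generates the $\sigma$-algebra of the coordinates in $I$, so their indicators span a dense subspace.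

*The coefficients.* Put $\varphi_F(x)=\int1_W(x,\omega)w_F(\omega)\,d\nu(\omega)$. This is Borel in $x$, $|\varphi_F|\le1$, and Bessel's inequality gives
$$\sum_F|\varphi_F(x)|^2\le\int1_W(x,\omega)\,d\nu(\omega)\le1\qquad\text{for all }x.\tag{5}$$

*How they move.* Substitute $\omega'=h\omega$, which preserves $\nu$, and use $1_W(x+h,h\omega)=1_W(\hat h(x,\omega))=1_W(x,\omega)$:
$$\varphi_F(x+h)=\int1_W(x+h,\omega')w_F(\omega')\,d\nu(\omega')=\int1_W(x,\omega)w_F(h\omega)\,d\nu(\omega)=\varphi_{Fh}(x),\tag{6}$$
where $Fh=\{(\alpha,t\tau_h):(\alpha,t)\in F\}$; indeed $w_F(h\omega)=\prod_{(\alpha,t)\in F}(-1)^{\omega(\alpha,t\tau_h)}=w_{Fh}(\omega)$.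

*Square-summability along $H$.* Let $F\ne\emptyset$. For a given finite $F'$, at most $|F|$ elements $h\in H$ satisfy $Fh=F'$. Indeed fix $(\alpha,t)\in F$. If $Fh=F'$, then $|F'|=|F|$ and $(\alpha,t\tau_h)$ is one of the $|F|$ elements of $F'$; and $t\tau_h$ determines $\tau_h$, hence $h$. So by (6) and (5), for all $x$,
$$\sum_{h\in H}|\varphi_F(x+h)|^2=\sum_{h\in H}|\varphi_{Fh}(x)|^2\le|F|\sum_{F'}|\varphi_{F'}(x)|^2\le|F|.$$
Integrate over a ball $U$:
$$\sum_{h\in H}\psi(h)\le|F|\,\lambda(U)<\infty,\qquad\psi(z)=\int_{U+z}|\varphi_F|^2\,d\lambda.\tag{7}$$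

*Vanishing.* Since $|\varphi_F|\le1$, we have $|\psi(z)-\psi(z')|\le\lambda((U+z)\triangle(U+z'))$, so $\psi$ is continuous. If $\varphi_F$ were not a.e. zero, some ball $U$ would give $\psi(0)>0$. Then $\psi\ge\psi(0)/2$ on a neighbourhood of $0$, which contains infinitely many $h\in H$, because $H$ is dense; the sum in (7) would diverge. Therefore $\varphi_F=0$ a.e. for every finite $F\ne\emptyset$.

*Sections are trivial.* There is a countable $I\subseteq\kappa\times G$ such that $W$ depends only on $x$ and the coordinates in $I$. There are only countably many nonempty finite $F\subseteq I$, so off one $\lambda$-null set of $x$ all these $\varphi_F(x)$ vanish. For such $x$ the function $1_W(x,\cdot)$ depends only on coordinates in $I$ and is orthogonal to all basis vectors $w_F$, $F\subseteq I$, except $w_\emptyset=1$. So it is $\nu$-a.e. constant. With $W_x=\{\omega:(x,\omega)\in W\}$ this says $\nu(W_x)\in\{0,1\}$ for $\lambda$-a.e. $x$. (We restricted to a countable $I$ because there may be uncountably many $F$ in all, each with its own exceptional null set.)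

*Reduction to $\mathbf R^n$.* Let $B=\{x:\nu(W_x)=1\}$, a Borel set. By Fubini $m(W\triangle(B\times\Omega))=0$. Invariance of $W$ gives $W_{x+h}=hW_x$, so $\nu(W_{x+h})=\nu(W_x)$ and $B+h=B$ for all $h\in H$. Since $m(W)>0$, $\lambda(B)>0$. By Lemma 1, $\lambda(B^c)=0$, so $m(W^c)=0$. $\square$

Now let $X\in\mathrm{dom}(\mu)$ with $\mu(X)>0$. Then $X\supseteq\Phi^{-1}(Z)$ for some $Z\in\mathcal E$ with $m(Z)=\mu(X)>0$. Put $W=\bigcup_{h\in H}\hat hZ\in\mathcal E$. As $H$ is a group and $\widehat{\tau_h}\,\widehat{\tau_{h'}}=\widehat{\tau_{h+h'}}$ by (2), $\hat hW=W$ for all $h\in H$. Also $W\supseteq Z$, so $m(W)>0$, and Claim B gives $m(W^c)=0$. By (3),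
$$\Phi^{-1}(W)=\bigcup_{h\in H}\big(\Phi^{-1}(Z)+h\big)\subseteq\bigcup_{h\in H}(X+h),$$
hence $\mu\big(\mathbf R^n\setminus\bigcup_{h\in H}(X+h)\big)\le\mu(\Phi^{-1}(W^c))=m(W^c)=0$. This is (b).

## 9. The weight

**Step 6 (proof of (c)).** *The purpose is to bound the weight from both sides by $\max(\kappa,\mathfrak c)=|\kappa\times G|$.*

*Lower bound.* For $(\alpha,g)\in\kappa\times G$ let
$$E_{\alpha,g}=\{x\in[0,1]^n:f_\alpha(gx)=1\}=\Phi^{-1}\big([0,1]^n\times\{\omega:\omega(\alpha,g)=1\}\big).$$
For distinct indices $i,j$ we get $\mu(E_i\triangle E_j)=\nu(\omega(i)\ne\omega(j))=\frac12$. If a family approximates each of these sets within some $\varepsilon<\frac14$, then no member can serve two of them, since that would put the two at distance less than $\frac12$. So the family has at least $|\kappa\times G|=\max(\kappa,\mathfrak c)$ members.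

*Upper bound.* Let $\mathcal R$ be the collection of finite unions of sets $R\times C$, where $R$ is a bounded half-open box with rational vertices and $C\subseteq\Omega$ is a cylinder on finitely many coordinates. It has $\max(\kappa,\mathfrak c)$ members, since there are countably many $R$ and $\max(\kappa,\mathfrak c)$ sets $C$. It is closed under finite unions and intersections, and under differences, because $(R\times C)\setminus(R'\times C')=((R\setminus R')\times C)\cup((R\cap R')\times(C\setminus C'))$.

Let $K_k=[-k,k)^n\times\Omega$. The sets $Z\in\mathcal E$ with $Z\subseteq K_k$ that can be approximated in $m$ by members of $\mathcal R$ inside $K_k$ form a $\sigma$-algebra on $K_k$. They are closed under complement in $K_k$. For a countable union $Z=\bigcup_iZ_i$, cut off at some $N$ with $m\big(Z\setminus\bigcup_{i\le N}Z_i\big)<\varepsilon/2$ (possible since $m(K_k)<\infty$) and approximate each $Z_i$, $i\le N$, within $\varepsilon/(2N+2)$. This $\sigma$-algebra contains the members of $\mathcal R$ inside $K_k$, so it is all of $\mathcal E$ on $K_k$. If $m(Z)<\infty$, then $m(Z\setminus K_k)\to0$; so every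 $Z\in\mathcal E$ of finite measure can be approximated from $\mathcal R$.

Finally, each $X\in\mathrm{dom}(\mu)$ with $\mu(X)<\infty$ differs by a $\mu$-null set from some $\Phi^{-1}(Z)$ with $m(Z)=\mu(X)$, and $\mu(\Phi^{-1}(Z)\triangle\Phi^{-1}(Y))=m(Z\triangle Y)$. So the $\Phi$-preimages of the members of $\mathcal R$ are dense, and the weight is at most $\max(\kappa,\mathfrak c)$.

This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## 10. Analytic diffeomorphisms, all weights from $\mathfrak c$ up, and the number of extensions

**Theorem 3.** Let $n\ge1$.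

1. *(Larger groups.)* There is a measure $\mu$ extending $\lambda_n$, of the maximal possible weight $2^{\mathfrak c}$, with property (b), such that for every real-analytic diffeomorphism $g$ of $\mathbf R^n$ (with real-analytic inverse) and every $X\in\mathrm{dom}(\mu)$: $g(X)\in\mathrm{dom}(\mu)$ and $\mu(g(X))=\int_X|\det Dg|\,d\mu$. In particular $\mu(g(X))=|\det u|\,\mu(X)$ for every invertible affine map $g(x)=ux+v$, and $\mu$ is invariant under all volume-preserving affine maps.
2. *(All weights in $[\mathfrak c,2^{\mathfrak c}]$.)* For every cardinal $\theta\in[\mathfrak c,2^{\mathfrak c}]$ there is such a $\mu$ of weight exactly $\theta$.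
3. *(Converse for countable translation groups.)* For $\mu$ as in Theorem 2 and a countable subgroup $H\le\mathbf R^n$, the conclusion of (b) holds for $H$ if and only if $H$ is dense in $\mathbf R^n$.
4. *(Number.)* There are exactly $2^{2^{\mathfrak c}}$ $Is_n$-invariant, $Is_n$-metrically transitive extensions of $\lambda_n$ of weight $2^{\mathfrak c}$. Moreover $2^{2^{\mathfrak c}}$ of them have a common extension of the same kind.

For parts 1 and 2 we need (G3) for analytic maps, which rests on the following fact; a reference is B. Mityagin, *The zero set of a real analytic function*, Math. Notes 107 (2020). Here is a short proof.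

**Lemma 3.** If $f:\mathbf R^n\to\mathbf R$ is real-analytic and not identically $0$, then $\{f=0\}$ is Lebesgue null.

*Proof.* First let $f=P$ be a nonzero polynomial, and induct on $n$. For $n=1$ the zero set is finite. For $n>1$ write $P(x',x_n)=\sum_ja_j(x')x_n^j$ with some $a_j\ne0$. For $x'$ off the zero set of $a_j$, which is null by induction, $P(x',\cdot)$ has finitely many zeros; so $\{P=0\}$ is null by Fubini.

In general let $N=\{f=0\}$ and suppose $\lambda(N)>0$. By the Lebesgue density theorem there is a density point $x\in N$. As $\mathbf R^n$ is connected and $f\not\equiv0$, the identity theorem says that some partial derivative of $f$ at $x$ is nonzero. Let $k$ be the least order of such a derivative. By Taylor's theorem there are a nonzero homogeneous polynomial $P$ of degree $k$ and a constant $c$ with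
$$|f(x+ry)-r^kP(y)|\le c\,r^{k+1}\qquad(|y|\le1,\ 0<r\le1).$$
If $x+ry\in N$, this gives $|P(y)|\le cr$. So with $U_r$ the ball of radius $r$ about $x$,
$$\frac{\lambda(N\cap U_r)}{r^n}\le\lambda\{y:|y|\le1,\ |P(y)|\le cr\}\longrightarrow\lambda\{y:|y|\le1,\ P(y)=0\}=0\quad(r\to0),$$
contrary to $x$ being a density point of $N$. $\square$

**Proof of parts 1 and 2.** *We check (G1)–(G4) for the larger group.* Let $G$ be the group of all real-analytic diffeomorphisms of $\mathbf R^n$ with real-analytic inverse. (G1): a continuous map $\mathbf R^n\to\mathbf R^n$ is determined by its values on $\mathbf Q^n$, so there are only $\mathfrak c$ of them. (G2): $C^1$ maps are locally Lipschitz and send null sets to null sets; by the change of variables formula we may take $J_g=|\det Dg|$, which is positive because $g^{-1}$ is differentiable. (G3): if $g\ne\mathrm{id}$, some component of $g-\mathrm{id}$ is a real-analytic function that is not identically $0$, and $\mathrm{Fix}(g)$ lies in its zero set, which is null by Lemma 3. (For affine $g$ alone this is elementary, since $\mathrm{Fix}(g)$ is empty or a proper affine subspace.)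 (G4) is clear. Apply Theorem 2 with $\kappa=2^{\mathfrak c}$ for part 1, and with $\kappa=\theta$ for part 2, where $\max(\theta,\mathfrak c)=\theta$. For $g(x)=ux+v$ we have $|\det Dg|=|\det u|$, which gives the statements on affine maps. $\square$

The weight $\omega$ is realized by $\lambda_n$ itself; no claim is made here about weights strictly between $\omega$ and $\mathfrak c$.

**Proof of part 3.** *We show that density is necessary.* If $H$ is dense, this is (b). If not, pick $x_0\notin\overline H$ and $r>0$ with $2r<\mathrm{dist}(x_0,\overline H)$. The set $B=\{x:\mathrm{dist}(x,\overline H)<r\}$ is open and nonempty, so $\mu(B)=\lambda(B)>0$, and $B+h=B$ for all $h\in H$. If $|x-x_0|<r$, then $\mathrm{dist}(x,\overline H)>2r-r=r$; so $B$ misses the ball of radius $r$ about $x_0$. Hence $\mathbf R^n\setminus\bigcup_{h\in H}(B+h)=\mathbf R^n\setminus B$ has positive measure, and the conclusion of (b) fails for $H$. $\square$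

**Proof of part 4, upper bound.** *We count all measures.* A measure is a $[0,\infty]$-valued function on a subset of $\mathcal P(\mathbf R^n)$. There are at most $2^{2^{\mathfrak c}}\cdot\mathfrak c^{2^{\mathfrak c}}=2^{2^{\mathfrak c}}$ such functions.

**Proof of part 4, lower bound.** *We use fewer of the functions $f_\alpha$, and show that the domain remembers which ones were used.* Carry out the construction with $G=Is_n$ and $\kappa=2^{\mathfrak c}$, and obtain $\mu$. For $\Lambda\subseteq\kappa$ with $|\Lambda|=2^{\mathfrak c}$ let $\mathcal E_\Lambda\subseteq\mathcal E$ be the $\sigma$-algebra of sets in $\mathcal E$ that depend only on $x$ and the coordinates in $\Lambda\times G$. Let $\mu^\Lambda$ be the completion of the restriction of $\mu_0$ to $\mathcal A_\Lambda=\{\Phi^{-1}(Z):Z\in\mathcal E_\Lambda\}$. Since $\mathcal A_\Lambda\subseteq\mathcal A$ and $\mu$ is complete, $\mu$ extends $\mu^\Lambda$. We check that $\mu^\Lambda$ is of the required kind.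

* *Extension.* $\mathcal A_\Lambda$ contains the Borel sets $B=\Phi^{-1}(B\times\Omega)$ and $\mu^\Lambda$ is complete, so $\mu^\Lambda$ extends $\lambda_n$.
* *Invariance.* The bijection $(\alpha,t)\mapsto(\alpha,tg)$ maps $\Lambda\times G$ onto itself, so $\hat gZ\in\mathcal E_\Lambda$ for $Z\in\mathcal E_\Lambda$. By (3), $g$ maps $\mathcal A_\Lambda$ to itself, and it preserves $\mu_0$ by Step 4 because $J_g\equiv1$. So it maps null sets of $\mathcal A_\Lambda$ to such null sets, and invariance passes to the completion.
* *Transitivity.* Let $X\in\mathrm{dom}(\mu^\Lambda)$ with $\mu^\Lambda(X)>0$. The set $\mathbf R^n\setminus\bigcup_{h\in\mathbf Q^n}(X+h)$ lies in $\mathrm{dom}(\mu^\Lambda)$ by invariance, and its measure is $0$ by (b) for $\mu$.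
* *Weight.* The sets $E_{\alpha,g}$ with $(\alpha,g)\in\Lambda\times G$ belong to $\mathcal A_\Lambda$ and lie at mutual distance $\frac12$, so the weight is at least $2^{\mathfrak c}$, as in Step 6; it is never more.

It remains to see that distinct $\Lambda$ give distinct measures. If $\alpha\in\Lambda$, then $E_{\alpha,\mathrm{id}}\in\mathrm{dom}(\mu^\Lambda)$. We show that if $\alpha\notin\Lambda$, then $E_{\alpha,\mathrm{id}}\notin\mathrm{dom}(\mu^\Lambda)$. Suppose otherwise, and put $Q=[0,1]^n\times\{\omega:\omega(\alpha,\mathrm{id})=1\}$, so that $E_{\alpha,\mathrm{id}}=\Phi^{-1}(Q)$. There is $Z\in\mathcal E_\Lambda$ with $\mu(\Phi^{-1}(Q)\triangle\Phi^{-1}(Z))=0$, that is, $m(Q\triangle Z)=0$. Hence $m(Z)=m(Z\cap Q)=m(Q)=\frac12$, and $Z\subseteq[0,1]^n\times\Omega$ up to an $m$-null set. But $Z$ does not depend on the coordinate $(\alpha,\mathrm{id})$, so that coordinate is a fair coin independent of $Z\cap([0,1]^n\times\Omega)$: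
$$m(Z\cap Q)=\tfrac12\,m\big(Z\cap([0,1]^n\times\Omega)\big)=\tfrac12\,m(Z)=\tfrac14,$$
a contradiction. So $\mathrm{dom}(\mu^\Lambda)$ determines $\Lambda$ as the set of $\alpha$ with $E_{\alpha,\mathrm{id}}\in\mathrm{dom}(\mu^\Lambda)$.

Finally, there are $2^{2^{\mathfrak c}}$ sets $\Lambda\subseteq\kappa=2^{\mathfrak c}$ of cardinality $2^{\mathfrak c}$: split $\kappa$ into two parts of size $2^{\mathfrak c}$ and take the first part together with an arbitrary subset of the second. All the resulting measures $\mu^\Lambda$ have the common extension $\mu$, which is of the same kind. $\blacksquare$
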